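# The quenched central limit theorem for reversible Markov chains

## 1. An invariance principle from almost every starting point

Let $(X_n)_{n\ge0}$ be a stationary ergodic Markov chain on a measurable space $(S,\Sigma)$ with transition probability $P(x,A)$ and invariant probability measure $m$. We write $P$ also for the operator $Pg(x)=\int g(y)\,P(x,dy)$ on the real space $L^2(m)$, and $\mathbb P_x$ for the law of the chain started at $X_0=x$. For $f\in L^2(m)$ put $S_n(f)=\sum_{k=1}^nf(X_k)$.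

**Theorem A.** Suppose that $P$ is symmetric (self-adjoint on $L^2(m)$), that $m$ is ergodic, and that $f=\sqrt{I-P}\,g$ with $g\in L^2(m)$, $g\perp 1$. Then for $m$-a.e. $x$, under $\mathbb P_x$,
$$\frac{S_n(f)}{\sqrt n}\Rightarrow N(0,\sigma^2),\qquad \sigma^2=\langle (I+P)g,g\rangle .$$
More strongly, for $m$-a.e. $x$, under $\mathbb P_x$, $S_{\lfloor nt\rfloor}(f)/\sqrt n\Rightarrow\sigma B_t$ in $D[0,1]$, where $B$ is Brownian motion.

The assumption $g\perp1$ costs nothing, because $\sqrt{I-P}\,1=0$. Let us go through the words of the theorem.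

*Symmetric.* Self-adjointness of $P$ means that the chain is reversible. By Jensen's inequality and invariance of $m$, $P$ is a contraction of $L^2(m)$, so $I-P$ is a positive self-adjoint operator and its square root is given by the spectral theorem. If $\mu_f$ denotes the spectral measure of $f$ for $P$ on $[-1,1]$, then
$$f\in\sqrt{I-P}\,L^2(m)\iff \mu_f(\{1\})=0\ \text{ and }\ \int\frac{\mu_f(d\lambda)}{1-\lambda}<\infty .$$

*Quenched and annealed.* The *annealed* CLT says that $S_n(f)/\sqrt n$ converges to a (possibly degenerate) centered normal law when $X_0$ has law $m$, that is, under $\mathbb P_m=\int\mathbb P_x\,m(dx)$. The *quenched* CLT says that there is one $\sigma^2\ge0$ such that for $m$-a.e. fixed $x$ the law of $S_n(f)/\sqrt n$ under $\mathbb P_x$ converges to $N(0,\sigma^2)$. Quenched implies annealed, with the same $\sigma^2$: integrate the characteristic functions $\mathbb E_xe^{itS_n/\sqrt n}$ over $x$ and use dominated convergence. In the other direction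 one would have to recover the a.e. convergence of a sequence of functions of $x$ from the convergence of their integrals.

The known result of Kipnis and Varadhan is the annealed CLT for every symmetric $P$ and every $f\in\sqrt{I-P}\,L^2(m)$. They asked whether the quenched CLT holds in the same generality; the question is taken here from the paper "Pointwise ergodic theorems with rate and application to the CLT for Markov chains". Theorem A says yes.

**Example 1 (two states).** Let $S=\{0,1\}$, $P(x,1-x)=p$, $P(x,x)=1-p$ with $0<p\le1$, and $m$ uniform. The function $f(0)=-1$, $f(1)=1$ satisfies $Pf=(1-2p)f$, so $g=f/\sqrt{2p}$ and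
$$\sigma^2=\frac{1+(1-2p)}{2p}=\frac{1-p}{p}.$$
For $p=\frac12$ the $X_n$ are independent and $\sigma^2=1$. For $p=1$ the chain alternates, $S_n(f)$ is bounded and $\sigma^2=0$. Periodicity is allowed.

## 2. Functions inside and outside the range of $I-P$

Put $A:=I-P$. Suppose first that the Poisson equation $Av=f$ has a solution $v\in L^2(m)$. Then
$$\sum_{l<n}f(X_l)=\sum_{l<n}\big[v(X_{l+1})-Pv(X_l)\big]+v(X_0)-v(X_n). \tag{1}$$
The bracket is a martingale difference under $\mathbb P_x$ for a.e. $x$. Also $v(X_n)/\sqrt n\to0$ $\mathbb P_m$-a.s., because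
$$\sum_n\mathbb P_m(|v(X_n)|>\eta\sqrt n)=\sum_nm(v^2>\eta^2n)\le\|v\|^2/\eta^2<\infty\quad\text{for all }\eta>0 .$$
An event of full $\mathbb P_m$-measure has full $\mathbb P_x$-measure for $m$-a.e. $x$. So the quenched CLT follows from a martingale CLT under $\mathbb P_x$ (the details are in Section 10). In Example 1 every mean-zero $f$ is of this kind. The difficulty begins when $f$ lies in $\sqrt A\,L^2(m)$ but not in $A\,L^2(m)$.

**Example 2 (walk on the circle).** Let $S=\mathbb R/\mathbb Z$, $m$ Lebesgue measure, $\alpha$ irrational, $Pg(x)=\frac12\big(g(x+\alpha)+g(x-\alpha)\big)$. The exponentials $e_k(x)=e^{2\pi ikx}$ satisfy $Pe_k=\cos(2\pi k\alpha)e_k$ and $1-\cos(2\pi k\alpha)=2\sin^2(\pi k\alpha)$. So $P$ is symmetric. The value $1$ is attained only at $k=0$, so $Pv=v$ forces $v$ to be constant, and the stationary chain is ergodic (textbook criterion). For $f$ with mean $0$,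
$$f\in\sqrt A\,L^2\iff\sum_{k\ne0}\frac{|\hat f(k)|^2}{2\sin^2(\pi k\alpha)}<\infty,\qquad f\in A\,L^2\iff\sum_{k\ne0}\frac{|\hat f(k)|^2}{4\sin^4(\pi k\alpha)}<\infty .$$
Multiples of $\alpha$ come arbitrarily close to integers, so we can choose $1\le k_1<k_2<\cdots$ with $|\sin(\pi k_j\alpha)|\le2^{-j^2}$. Put
$$f_0(x)=\sum_{j\ge1}\frac{\sin(\pi k_j\alpha)}{j}\cos(2\pi k_jx). \tag{2}$$
Since $|\hat f_0(\pm k_j)|^2=\sin^2(\pi k_j\alpha)/(4j^2)$, the first sum is $\sum_j\frac1{4j^2}<\infty$, and the second is $\sum_j\frac{1}{8j^2\sin^2(\pi k_j\alpha)}=\infty$. So $f_0$ lies in $\sqrt A\,L^2$ and the Poisson equation for it has no solution in $L^2$.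

## 3. Antisymmetric functions on edges

When the potential $v$ in (1) does not exist, its increments $v(y)-v(x)$ may still exist, as a function on edges. This section sets up the calculus for such functions.

Let $Q(dx,dy)=m(dx)P(x,dy)$, the law of $(X_0,X_1)$ under $\mathbb P_m$. Self-adjointness gives $Q(C\times C')=\langle1_C,P1_{C'}\rangle=Q(C'\times C)$. Rectangles form a generating $\pi$-system, so $Q$ is invariant under $(x,y)\mapsto(y,x)$.

**Definition.** $L^2_a(Q)$ is the closed space of $H\in L^2(Q)$ with $H(y,x)=-H(x,y)$. For functions $\varphi$ on $S$ and $H\in L^2_a(Q)$,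
$$\nabla\varphi(x,y)=\varphi(y)-\varphi(x),\qquad\delta H(x)=-\int P(x,dy)H(x,y),\qquad\bar\varphi(x,y)=\tfrac12(\varphi(x)+\varphi(y)).$$
$\mathcal G$ is the closure of $\nabla L^2(m)$ in $L^2(Q)$. For $G\in L^2_a(Q)$ put
$$A_n(G)=\sum_{l=0}^{n-1}G(X_l,X_{l+1}),\qquad\gamma(x)=\int P(x,dy)G(x,y)^2\in[0,\infty],\qquad\int\gamma\,dm=\|G\|^2_{L^2(Q)} .$$

For $H\in L^2_a(Q)$ and $\varphi\in L^2(m)$ we have
$$\int H\nabla\varphi\,dQ=2\int\varphi\,\delta H\,dm,\quad\|\delta H\|_{L^2(m)}\le\|H\|_{L^2(Q)},\quad\delta\nabla\varphi=A\varphi,\quad\|\nabla\varphi\|^2_{L^2(Q)}=2\langle A\varphi,\varphi\rangle. \tag{3}$$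
For the first identity, $\int H(x,y)\varphi(y)\,dQ=-\int H(x,y)\varphi(x)\,dQ$ by antisymmetry of $H$ and symmetry of $Q$, so the left side is $-2\int H(x,y)\varphi(x)\,dQ=2\int\varphi\,\delta H\,dm$. The second is Jensen. The third is $-(P\varphi-\varphi)=A\varphi$. The fourth is the first with $H=\nabla\varphi$. Expanding products also gives
$$\nabla(\Psi u)=\bar\Psi\,\nabla u+\bar u\,\nabla\Psi. \tag{4}$$
By the first identity in (3), $H\perp\nabla\varphi$ for all $\varphi$ means $\delta H=0$. Hence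
$$L^2_a(Q)=\mathcal G\oplus\ker\delta. \tag{5}$$

*Versions.* We fix versions of the countably many $L^2$-classes that occur. Under $\mathbb P_m$ each $X_l$ has law $m$ and each $(X_l,X_{l+1})$ has law $Q$, so changing versions affects a $\mathbb P_m$-null event only, which is $\mathbb P_x$-null for a.e. $x$. Functions $x\mapsto\mathbb P_x(E)$ are measurable.

*Kernel of $A$.* If $Pv=v$ with $v\in L^2(m)$, then $\|\nabla v\|^2=0$ by (3), so $v(X_1)=v(X_0)$ $\mathbb P_m$-a.s. Then $v(X_0)$ is shift invariant, and by ergodicity $v$ is constant. So $\ker A$ consists of the constants.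

**Example 2, continued.** The edges are $(x,x\pm\alpha)$, each direction having probability $\frac12$. An element $G\in L_a^2(Q)$ is the same as a function $b\in L^2(m)$, via $G(x,x+\alpha)=b(x)$, $G(x,x-\alpha)=-b(x-\alpha)$. Then $\|G\|^2_{L^2(Q)}=\|b\|^2$ and $\delta G(x)=\frac12\big(b(x-\alpha)-b(x)\big)$, and $\nabla v$ corresponds to $b(x)=v(x+\alpha)-v(x)$. So $\ker\delta$ is the set of constant $b$, and by (5) $\mathcal G$ is the set of $b$ with $\int b\,dm=0$. Write $X_l=x+\alpha Z_l$ with $Z$ the simple random walk on $\mathbb Z$. For $b=1$ one gets $A_n(G)=Z_n$.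

**The edge function of $f$.** Let $f=\sqrt A\,g$, $g\perp1$. Since $\|\sqrt Av\|^2=\langle Av,v\rangle$, $\ker\sqrt A=\ker A$ is the set of constants, so the range of $\sqrt A$ is dense in $\{1\}^\perp$. Choose $v_j\in L^2(m)$ with $\sqrt A\,v_j\to g$. By (3), $\|\nabla(v_j-v_{j'})\|^2=2\|\sqrt A(v_j-v_{j'})\|^2$. So $\nabla v_j$ is Cauchy, and with its limit $G_f$,
$$G_f\in\mathcal G,\qquad\|G_f\|^2_{L^2(Q)}=2\|g\|^2,\qquad\delta G_f=\lim_jAv_j=\lim_j\sqrt A(\sqrt A\,v_j)=\sqrt A\,g=f. \tag{6}$$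
Thus
$$\sum_{l<n}f(X_l)=\sum_{l<n}\big[f(X_l)+G_f(X_l,X_{l+1})\big]-A_n(G_f), \tag{7}$$
where the bracket has conditional mean $f(X_l)-\delta G_f(X_l)=0$. This is (1) without $v$. The term $v(X_0)-v(X_n)$ has become $-A_n(G_f)$, and the whole problem is to show that it is $o(\sqrt n)$ under $\mathbb P_x$. This will come from a maximal inequality for all of $L^2_a(Q)$.

**Theorem B.** Let $P$ be symmetric and $m$ ergodic. With the absolute constant $C=2048e^4$: for every $G\in L^2_a(Q)$, for $m$-a.e. $x$ and all $K>0$,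
$$\limsup_n\mathbb P_x\Big(\max_{l\le n}|A_l(G)|>K\sqrt n\Big)\le\frac{C\|G\|^2_{L^2(Q)}}{K^2}.$$

**Theorem C.** Let $f,g$ be as in Theorem A, let $G\in L^2_a(Q)$, and let $G_2$ be the orthogonal projection of $G$ onto $\ker\delta\subset L^2_a(Q)$. Then for $m$-a.e. $x$, under $\mathbb P_x$,
$$n^{-1/2}\sum_{l<\lfloor nt\rfloor}\big[f(X_l)+G(X_l,X_{l+1})\big]\Rightarrow\sigma B_t\ \text{ in }D[0,1],\qquad\sigma^2=\langle(I+P)g,g\rangle+\|G_2\|^2_{L^2(Q)}.$$

**Corollary D.** For $f\in L^2(m)$: $\sup_n\mathbb E_mS_n(f)^2/n<\infty$ if and only if $f\in\sqrt{I-P}\,L^2(m)$. So linear variance growth already implies the quenched functional CLT, with $\sigma^2=\lim_n\mathbb E_mS_n(f)^2/n$.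

On the circle with $f=0$, $b=1$, Theorem C is Donsker's theorem for $Z$. The same case shows that the probability in Theorem B need not tend to $0$ when $G\notin\mathcal G$.

## 4. Time reversal, and a missing logarithm

**The annealed bound.** Under $\mathbb P_m$ Theorem B is easy.

**Lemma 1.** For $G\in L^2_a(Q)$ and $n\ge1$, $\mathbb E_m\max_{l\le n}A_l(G)^2\le25\,n\,\|G\|^2_{L^2(Q)}$.

*Proof.* Let $r=\delta G$. Then $M_l=A_l(G)+\sum_{l'<l}r(X_{l'})$ is a martingale under $\mathbb P_m$ and $\mathbb E_mM_n^2\le n\|G\|^2$. Fix $n$ and let $\hat X_k=X_{n-k}$, $0\le k\le n$. By reversibility $\hat X$ has the same law as $X$. Hence $\hat M_j=\sum_{k<j}\big[G(\hat X_k,\hat X_{k+1})+r(\hat X_k)\big]$ is a martingale in its own filtration with the same bound. The steps $0,\dots,l-1$ of $X$ are the steps $n-l,\dots,n-1$ of $\hat X$ run backwards, and $G$ is antisymmetric, so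
$$A_l(G)=-(\hat M_n-\hat M_{n-l})+\sum_{l'=1}^lr(X_{l'}).$$
Adding $A_l(G)=M_l-\sum_{l'=0}^{l-1}r(X_{l'})$,
$$2A_l(G)=M_l-(\hat M_n-\hat M_{n-l})+r(X_l)-r(X_0).$$
So $\max_{l\le n}|A_l|\le\frac12\max_l|M_l|+\max_j|\hat M_j|+\max_{l\le n}|r(X_l)|$. By Doob's $L^2$ inequality the $L^2(\mathbb P_m)$ norms of the three terms are at most $\sqrt n\|G\|$, $2\sqrt n\|G\|$ and $\sqrt{n+1}\,\|r\|\le2\sqrt n\|G\|$. $\square$

If $G\in\mathcal G$ and $\nabla v_j\to G$, then $A_l(G)=v_j(X_l)-v_j(X_0)+A_l(G-\nabla v_j)$, and Lemma 1 gives $\max_{l\le n}|A_l(G)|/\sqrt n\to0$ in $\mathbb P_m$-probability. With (7) this gives the annealed CLT.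

If $S$ is countable with $m(\{x\})>0$ for all $x$, the quenched statement follows too, since $\mathbb P_x(E)\le\mathbb P_m(E)/m(\{x\})$. For non-atomic $m$ this is void. The proof of Lemma 1 itself does not run under $\mathbb P_x$, because it needs the reversed process to be a chain with kernel $P$, and this uses that $X_0$ has law $m$.

**The circle by hand.** Let $G\in\mathcal G$ correspond to $b$ with $\int b\,dm=0$. Then $A_l(G)=\beta_x(Z_l)$, where $\beta_x(k)=\sum_{0\le j<k}b(x+j\alpha)$ for $k\ge0$ and $\beta_x(k)=-\sum_{k\le j<0}b(x+j\alpha)$ for $k<0$. By Birkhoff's theorem for the rotation and its inverse, for a.e. $x$ and every $\eta>0$ there is $c=c(x,\eta)$ with $|\beta_x(k)|\le c+\eta|k|$ for all $k$. So $\max_{l\le n}|A_l(G)|\le c+\eta\max_{l\le n}|Z_l|$, and $\mathbb E\max_{l\le n}Z_l^2\le4n$. Hence $\max_{l\le n}|A_l(G)|/\sqrt n\to0$ in $\mathbb P_x$-probability for a.e. $x$. This argument uses that the orbit is a line; a general chain has no such parametrization.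

**Borel–Cantelli along $n=4^k$.** The natural general attempt is to use
$$m\big\{x:\mathbb P_x(|A_n(G_f)|>K\sqrt n)>\eta\big\}\le\frac{\mathbb E_mA_n(G_f)^2}{\eta K^2n}$$
and to sum over $n=4^k$. The right side can be computed. For $v\in L^2(m)$,
$$\mathbb E_mA_n(\nabla v)^2=2\langle(I-P^n)v,v\rangle=2\int\rho_n\,d\mu_{\sqrt Av},\qquad\rho_n(\lambda)=\sum_{j<n}\lambda^j .$$
Letting $v=v_j$ with $\sqrt A\,v_j\to g$ (both sides pass to the limit, for fixed $n$),
$$\frac{\mathbb E_mA_n(G_f)^2}{n}=2\int\frac{\rho_n(\lambda)}n\,\mu_g(d\lambda). \tag{8}$$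
This tends to $2\mu_g(\{1\})=0$, but how fast? Let $\frac12\le\lambda<1$ and $n(1-\lambda)\le1$. Then $\lambda^n\le e^{-n(1-\lambda)}\le1-(1-e^{-1})n(1-\lambda)$ by convexity, so $\rho_n(\lambda)/n\ge1-e^{-1}$. There are at least $\log_4\frac1{1-\lambda}$ integers $k\ge0$ with $4^k(1-\lambda)\le1$. All $\rho_{4^k}$ are nonnegative on $[-1,1]$, so
$$\sum_{k\ge0}\frac{\mathbb E_mA_{4^k}(G_f)^2}{4^k}\ge2(1-e^{-1})\int_{[1/2,1)}\log_4\frac1{1-\lambda}\,\mu_g(d\lambda).$$
We have no control of this integral. For $f_0$ in (2), $|\hat g(\pm k_j)|^2=\frac1{8j^2}$ and $1-\lambda=2\sin^2(\pi k_j\alpha)\le2\cdot4^{-j^2}\le\frac12$, so the integral (with natural logarithm) is at least $\sum_j\frac{1}{4j^2}(2j^2-1)\log2=\infty$. The argument stops here: it would need a logarithm more than $g\in L^2$. In this example the quenched statement is true, as we just saw, so it is the method that loses.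

## 5. Potentials of bounded height

We need a decomposition adapted to each scale whose errors are *summable* over scales. At time $n$ a potential of height $\theta\approx\sqrt n$ is harmless, so we approximate $G$ by the gradient of the best potential of height $\theta$.

**Definition.** Fix $G\in L^2_a(Q)$. For $\theta>0$ let $K_\theta=\{u\in L^2(m):|u|\le\theta\}$, let $u_\theta$ be a minimizer of $u\mapsto\frac12\|G-\nabla u\|^2_{L^2(Q)}$ on $K_\theta$, and put
$$H_\theta=G-\nabla u_\theta,\qquad r_\theta=\delta H_\theta\in L^2(m),\qquad J(\theta)=\tfrac12\|H_\theta\|^2_{L^2(Q)}.$$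
A minimizer exists: $K_\theta$ is convex, closed and bounded, hence weakly compact, and the functional is convex and continuous, hence weakly lower semicontinuous. We choose one, with a version $|u_\theta|\le\theta$ everywhere, and define $H_\theta$ pointwise from it. These objects depend on $G$ and $\theta$ only.

**Example 1, continued.** Let $G(0,1)=c=-G(1,0)$, $c>0$, and $G=0$ on the diagonal. Then $u$ enters only through $u(1)-u(0)\in[-2\theta,2\theta]$. If $c\le2\theta$, then $H_\theta=0$. If $c>2\theta$, then $u_\theta=(-\theta,\theta)$, $H_\theta(0,1)=c-2\theta$, $r_\theta(0)=-p(c-2\theta)$, $r_\theta(1)=p(c-2\theta)$. So $r_\theta$ lives where $u_\theta$ touches the obstacle, with the same sign. Moreover $J(\theta)=\frac12p(c-2\theta)_+^2$, so $-J'(\theta)=2p(c-2\theta)_+=2\|r_\theta\|_1$. Both facts are general.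

**Lemma 2.** (i) $r_\theta u_\theta=\theta|r_\theta|$ a.e. (ii) For every $\theta_*>0$, $\displaystyle\sum_{j\in\mathbb Z}\theta_*2^j\|r_{\theta_*2^j}\|_{L^1(m)}\le\tfrac12\|G\|^2_{L^2(Q)}$.

*Proof.* (i) For $\varphi\in K_\theta$ the derivative of the functional at $u_\theta$ towards $\varphi$ is nonnegative: $-\int H_\theta\nabla(\varphi-u_\theta)\,dQ\ge0$. By (3) this is $\int r_\theta\varphi\,dm\le\int r_\theta u_\theta\,dm$. With $\varphi=\theta\,\mathrm{sgn}\,r_\theta$,
$$\theta\|r_\theta\|_1\le\int r_\theta u_\theta\,dm\le\theta\|r_\theta\|_1 .$$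
Since $r_\theta u_\theta\le\theta|r_\theta|$ pointwise, equality holds a.e.

(ii) Let $\theta<\theta'$. Since $H_\theta=H_{\theta'}-\nabla(u_\theta-u_{\theta'})$ and $\frac12\|a-b\|^2\ge\frac12\|a\|^2-\langle a,b\rangle$,
$$J(\theta)\ge J(\theta')-\int H_{\theta'}\nabla(u_\theta-u_{\theta'})\,dQ=J(\theta')-2\int r_{\theta'}(u_\theta-u_{\theta'})\,dm\ge J(\theta')+2(\theta'-\theta)\|r_{\theta'}\|_1 .$$
The last step uses $\int r_{\theta'}u_{\theta'}\,dm=\theta'\|r_{\theta'}\|_1$ from (i) and $|u_\theta|\le\theta$. With $\theta=\theta'/2$ we get $\theta'\|r_{\theta'}\|_1\le J(\theta'/2)-J(\theta')$. Sum over $\theta'=\theta_*2^j$, $|j|\le N$: the right side telescopes, and $0\le J\le\frac12\|G\|^2$ (take $u=0$ for the upper bound). Let $N\to\infty$. $\square$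

**What this gains, and what is still missing.** At time $n$ take $\theta\approx\sqrt n$ and write
$$A_l(G)=u_\theta(X_l)-u_\theta(X_0)+\sum_{l'<l}\big[H_\theta(X_{l'},X_{l'+1})+r_\theta(X_{l'})\big]-\sum_{l'<l}r_\theta(X_{l'}).$$
The first difference is at most $2\theta$. The drift has $\mathbb E_m\sum_{l<n}|r_\theta(X_l)|=n\|r_\theta\|_1$, and divided by $\sqrt n$ this is about $\theta\|r_\theta\|_1$, which is *summable* over $n=4^k$ by Lemma 2(ii). So Borel–Cantelli controls the drift for a.e. $x$, and no logarithm is lost.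

The middle sum is a martingale with $\mathbb E_x$-square at most $\sum_{l<n}\mathbb E_xH_\theta(X_l,X_{l+1})^2$. For a fixed $\theta$ this behaves like $n\|H_\theta\|^2$ by the ergodic theorem. But $\theta$ grows with $n$, so the ergodic theorem is applied to a moving function and says nothing; and the average over $x$, which is $n\|H_\theta\|^2\le n\|G\|^2$, gives no summability. We need a bound on the energy of $H_\theta$ *as seen from the starting points*, in terms of the energy of the *fixed* function $G$ seen from there. The plan is to integrate over an arbitrary set $F$ of starting points and to prove a bound $\mathrm{const}\cdot m(F)$, linear in $m(F)$, to be applied to the set of bad starting points.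

## 6. Energy of the minimizer in a weight

Being a minimizer is a global property of $u_\theta$. The next lemma localizes it; the sign in Lemma 2(i) is what makes this possible.

**Lemma 3.** Let $0\le\Psi\in L^\infty(m)$ and $\theta>0$. Then
$$\int\bar\Psi H_\theta^2\,dQ\le2\int\bar\Psi G^2\,dQ+8\theta^2\int|\nabla\sqrt\Psi|^2\,dQ.$$

*Proof.* Write $H,u,r$ for $H_\theta,u_\theta,r_\theta$. By (4), (3) and Lemma 2(i),
$$\int\bar\Psi H\nabla u\,dQ=\int H\nabla(\Psi u)\,dQ-\int H\bar u\nabla\Psi\,dQ=2\theta\int\Psi|r|\,dm-\int H\bar u\nabla\Psi\,dQ.$$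
The first term on the right is $\ge0$. Let $\mathcal X=\int\bar\Psi H^2\,dQ<\infty$. Since $H=G-\nabla u$ and $|\bar u|\le\theta$,
$$\mathcal X=\int\bar\Psi HG\,dQ-\int\bar\Psi H\nabla u\,dQ\le\int\bar\Psi HG\,dQ+\theta\int|H||\nabla\Psi|\,dQ.$$
Now $|\nabla\Psi|=|\nabla\sqrt\Psi|\big(\sqrt{\Psi(x)}+\sqrt{\Psi(y)}\big)\le2\sqrt{\bar\Psi}\,|\nabla\sqrt\Psi|$. Applying Cauchy–Schwarz to both integrals and dividing by $\mathcal X^{1/2}$ (if $\mathcal X=0$ there is nothing to prove),
$$\mathcal X^{1/2}\le\Big(\int\bar\Psi G^2\,dQ\Big)^{1/2}+2\theta\Big(\int|\nabla\sqrt\Psi|^2\,dQ\Big)^{1/2}.$$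
Square, using $(a+b)^2\le2a^2+2b^2$. $\square$

The price of localization is $\theta^2$ times $\int|\nabla\sqrt\Psi|^2\,dQ$, which we call the *Fisher cost* of $\Psi$.

## 7. Occupation densities and doubly exponential levels

**Geometric times.** Let $\varepsilon\in(0,1]$; it plays the role of $1/n$. Put
$$B_\varepsilon=\varepsilon(\varepsilon+I-P)^{-1}=\sum_{l\ge0}\varepsilon(1+\varepsilon)^{-l-1}P^l .$$
The weights sum to $1$, so this is a symmetric Markov operator; for measurable functions with values in $[0,\infty]$ it is defined pointwise by the series. Let $\tau$ be independent of the chain with $\mathbb P(\tau\ge l)=(1+\varepsilon)^{-l}$, $l\ge0$, so $\mathbb P(\tau>l)=(1+\varepsilon)^{-l-1}$.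

Let $F\in\Sigma$ with $\mu:=m(F)>0$, $h=1_F$, and $W(x)=B_\varepsilon h(x)$ for every $x$. Then $0\le W\le1$, $\int W\,dm=\mu$, and
$$(I-P)W=\varepsilon(h-W), \tag{9}$$
because $PW=\sum_{l\ge0}\varepsilon(1+\varepsilon)^{-l-1}P^{l+1}h=(1+\varepsilon)W-\varepsilon h$. By symmetry, for $\varphi\ge0$,
$$\int W\varphi\,dm=\int_FB_\varepsilon\varphi\,dm=\varepsilon\int_F\mathbb E_x\sum_{l<\tau}\varphi(X_l)\,m(dx). \tag{10}$$
So $W/\varepsilon$ is the density of the expected occupation up to time $\tau$, started from $m$ restricted to $F$.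

**The one-level attempt and its loss.** By (10) and the symmetry of $Q$ and $H_\theta^2$, $\int_F\mathbb E_x\sum_{l<\tau}H_\theta(X_l,X_{l+1})^2\,dm=\frac1\varepsilon\int\bar WH_\theta^2\,dQ$. So one wants to use Lemma 3 with $\Psi=W$. For $a,b>0$, Cauchy–Schwarz for $\sqrt a-\sqrt b=\int_b^a\frac{ds}{2\sqrt s}$ gives $|\sqrt a-\sqrt b|^2\le\frac14(a-b)(\log a-\log b)$. Apply this to $W+\eta$ and use (3), (9):
$$\int|\nabla\sqrt{W+\eta}|^2\,dQ\le\tfrac14\int\nabla W\,\nabla\log(W+\eta)\,dQ=\tfrac\varepsilon2\int(h-W)\log(W+\eta)\,dm .$$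
Let $\eta\downarrow0$; the term with $h$ is at most $\mu\log(1+\eta)\to0$, and Jensen applied to $s\mapsto s\log\frac1s$ gives
$$\int|\nabla\sqrt W|^2\,dQ\le\tfrac\varepsilon2\int W\log\tfrac1W\,dm\le\tfrac\varepsilon2\,\mu\log\tfrac1\mu .$$
With $\theta\approx\varepsilon^{-1/2}$ the cost term in Lemma 3 is then bounded by a multiple of $\mu\log\frac1\mu$, not of $\mu$. The set $F$ will be the unknown set of bad points, so $\mu$ may be tiny, and this computation leaves a logarithm. Lowering $\theta$ by a factor depending on $\mu$ would remove it, but then the thresholds at the successive scales would no longer form the geometric sequence that Lemma 2(ii) sums.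

The logarithm has a clear source: on $\{s'\le W\le s\}$ the function $\sqrt W$ contributes a term $\frac14\log(s/s')$, and all levels of $W$ are charged at the same $\theta$. The remedy is to let $\theta$ *decrease* when the walk reaches places where $W$ is small. A lower $\theta$ makes $\|r_\theta\|_1$ harder to control, but we will see that the walk in that phase has occupation density at most a small number.

**Levels.** Put
$$N_i=2^i-1,\qquad s_i=e^{-N_i}=e^{1-2^i}\quad(i\ge0),\qquad s_0=1,\qquad\frac{s_{i+1}}{s_i}=e^{-2^i}\le e^{-1}.$$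
Let $T_i=\inf\{l\ge0:W(X_l)\le s_i\}$. Then $T_0=0$ and $T_i$ is nondecreasing in $i$. On $\{W=0\}$ all $P^lh$ vanish, so $\int_F\mathbb P_x(W(X_l)=0)\,dm=\int1_{\{W=0\}}P^lh\,dm=0$. Hence for a.e. $x\in F$, $\mathbb P_x$-a.s., $W(X_l)>0$ for all $l$. So the *phase* $i(l):=\max\{i:T_i\le l\}$ is finite; it is a measurable function of $X_0,\dots,X_l$, and $i(l)=i$ iff $T_i\le l<T_{i+1}$. In words: $i(l)=i$ iff the smallest value of $W$ met up to time $l$ lies in $(s_{i+1},s_i]$.

Let $Y_i$ be the density defined by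
$$\int Y_i\varphi\,dm=\int_Fm(dx)\,\mathbb E_x\sum_{l\ge0}\varepsilon(1+\varepsilon)^{-l-1}1_{\{i(l)=i\}}\varphi(X_l),\qquad\varphi\ge0. \tag{11}$$
It exists and $Y_i\le W$, because by (10) the right side is at most $\int W\varphi\,dm$.

**Example 3.** Let $m$ be any probability measure and $Pg=(1-p)g+p\int g\,dm$ with $p=\varepsilon<1$. On constants $B_\varepsilon$ is $1$, on mean-zero functions it is $\varepsilon/(\varepsilon+p)=\frac12$. So $W=\frac12h+\frac12\mu$, which is $\frac{1+\mu}2$ on $F$ and $\frac\mu2$ off $F$. Let $0<\mu\le0.7$, so that $\frac\mu2\le e^{-1}$, and let $j\ge1$ be such that $s_{j+1}<\frac\mu2\le s_j$. Started in $F$, the walk is in phase $0$ until it first leaves $F$, and in phase $j$ forever after, even when it returns to $F$. The part of the chain that has not left $F$ keeps mass $1-p+p\mu$ at each step, so $Y_0=\varepsilon/(\varepsilon+p(1-\mu))=\frac1{2-\mu}$ on $F$ and $0$ off $F$. Then $Y_j=W-Y_0$ equals $\frac\mu2$ off $F$ and $\frac{\mu(1-\mu)}{2(2-\mu)}\le\frac\mu4$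 on $F$. So $Y_j\le s_j$ everywhere, though $W$ is of order $1$ on $F$.

**Lemma 4.** $Y_i\le\min(W,s_i)\,1_{\{W>s_{i+1}\}}$ a.e.

*Proof.* We know $Y_i\le W$. If $i(l)=i$, then $l<T_{i+1}$, so $W(X_l)>s_{i+1}$; hence $Y_i=0$ a.e. on $\{W\le s_{i+1}\}$. It remains to show $Y_i\le s_i$. Let $D=\{W\le s_i\}$, so $T_i$ is the hitting time of $D$. Since $i(l)=i$ implies $l\ge T_i$, we have $Y_i\le V_i$, where for bounded $\varphi\ge0$
$$\int V_i\varphi\,dm=\int hB_\varepsilon\varphi\,dm-\int hB^D\varphi\,dm,\qquad B^D\varphi(x)=\mathbb E_x\sum_{l<T_i}\varepsilon(1+\varepsilon)^{-l-1}\varphi(X_l).$$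
The event $\{l<T_i\}$ says that $X_0,\dots,X_l\in D^c$, so
$$B^D=\sum_l\varepsilon(1+\varepsilon)^{-l-1}(1_{D^c}P1_{D^c})^l1_{D^c}$$
is symmetric, and $B_\varepsilon$ is symmetric too. Moving both operators onto $h$ and using the strong Markov property at $T_i$,
$$V_i(x)=B_\varepsilon h(x)-B^Dh(x)=\mathbb E_x\sum_{l\ge T_i}\varepsilon(1+\varepsilon)^{-l-1}h(X_l)=\mathbb E_x\big[(1+\varepsilon)^{-T_i}W(X_{T_i});T_i<\infty\big]\le s_i .$$
The last step holds because $W(X_{T_i})\le s_i$. $\square$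

**Weights.** We cannot put $\Psi=Y_i$ in Lemma 3, because we know nothing about $\nabla\sqrt{Y_i}$. We dominate $Y_i$ by a function of $W$. Let $\psi_i:[0,1]\to[0,s_i]$ be
$$\psi_i(s)=\begin{cases}0,&s\le\frac12s_{i+1},\\(2s-s_{i+1})^2/s_{i+1},&\frac12s_{i+1}\le s\le s_{i+1},\\s,&s_{i+1}\le s\le s_i,\\s_i,&s\ge s_i,\end{cases}\qquad\Psi_i=\psi_i(W).$$

**Lemma 5.** (i) $Y_i\le\Psi_i$ a.e. (ii) $\sum_i\psi_i(s)\le4s$ for $s\in[0,1]$. (iii) $\displaystyle\int|\nabla\sqrt{\Psi_i}|^2\,dQ\le2\varepsilon(2+2^{i-2})\mu$.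

*Proof.* (i) For $s\ge s_{i+1}$, $\psi_i(s)=\min(s,s_i)$. Use Lemma 4.

(ii) First, $\psi_i(s)\le\min(s,s_i)$. Only the second interval needs a check: with $t=s/s_{i+1}\in[\frac12,1]$ it says $(2t-1)^2\le t$, that is $(4t-1)(t-1)\le0$. For $s=0$ the claim is clear. Let $s\in(s_{j+1},s_j]$. The terms $i\ge j+1$ contribute at most $\sum_{i\ge j+1}s_i\le s_{j+1}/(1-e^{-1})\le1.6\,s$. The terms $i=j$ and $i=j-1$ contribute at most $s$ each. For $i\le j-2$ we have $s\le s_j\le e^{-1}s_{j-1}<\frac12s_{i+1}$, so $\psi_i(s)=0$. The total is at most $3.6\,s$.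

(iii) Let $\chi_i(s)=\int_0^s\big((\sqrt{\psi_i})'\big)^2dt$. On $[\frac12s_{i+1},s_{i+1}]$ the integrand is $4/s_{i+1}$, which contributes $2$. On $[s_{i+1},s_i]$ it is $\frac1{4t}$, which contributes $\frac14\log(s_i/s_{i+1})=2^{i-2}$. Elsewhere it is $0$. So $\chi_i(1)=2+2^{i-2}$. By Cauchy–Schwarz, $|\sqrt{\psi_i(a)}-\sqrt{\psi_i(b)}|^2\le(a-b)(\chi_i(a)-\chi_i(b))$. The function $\chi_i(W)$ is bounded, so by (3) and (9)
$$\int|\nabla\sqrt{\Psi_i}|^2\,dQ\le\int\nabla W\,\nabla\chi_i(W)\,dQ=2\int\chi_i(W)\,AW\,dm=2\varepsilon\int\chi_i(W)(h-W)\,dm\le2\varepsilon\,\chi_i(1)\mu .\qquad\square$$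

The levels are doubly exponential so that the cost of level $i$ is of order $2^i$ while the density in phase $i$ is at most $e^{1-2^i}$. With heights $\theta_i=2^{-i}\theta_0$ the products $\theta_i^2\cdot2^i=2^{-i}\theta_0^2$ can be summed.

## 8. The estimate from a set of starting points

**Proposition 6.** Let $\Lambda,K>0$ and suppose $B_\varepsilon\gamma\le\Lambda$ on $F$. With $\theta_i=\sqrt\Lambda\,2^{-i}\varepsilon^{-1/2}$,
$$\int_F\mathbb P_x\Big(\max_{l\le\tau}|A_l(G)|>\tfrac K{\sqrt\varepsilon}\Big)m(dx)\le\frac{1024\Lambda}{K^2}\,m(F)+\frac4{K\sqrt\varepsilon}\sum_{i\ge0}e^{1-2^i}\|r_{\theta_i}\|_{L^1(m)}.$$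

*Proof.* If $K<8\sqrt\Lambda$, the first term on the right exceeds $m(F)$ and there is nothing to prove. Let $K\ge8\sqrt\Lambda$, and write $H_i,u_i,r_i$ for $H_{\theta_i},u_{\theta_i},r_{\theta_i}$.

**Step 1. Decomposition along the phases.** The purpose is to use the potential $u_i$ exactly while the walk is in phase $i$. The steps $l'$ with $i(l')=i$ are those with $T_i\le l'<T_{i+1}$. Using $G=H_i+\nabla u_i$ there, and telescoping the gradients within each phase,
$$A_l(G)=\sum_i\big[u_i(X_{T_{i+1}\wedge l})-u_i(X_{T_i\wedge l})\big]+M_l-\sum_{l'<l}r_{i(l')}(X_{l'}),$$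
$$M_l=\sum_{l'<l}\big[H_{i(l')}(X_{l'},X_{l'+1})+r_{i(l')}(X_{l'})\big].$$

**Step 2. The potentials.** We bound the first sum deterministically: it is at most $\sum_i2\theta_i=4\sqrt{\Lambda/\varepsilon}\le\frac K{2\sqrt\varepsilon}$ in absolute value.

**Step 3. The drift.** We bound its mean by the $L^1$ norms of the $r_i$, with the small weights $s_i$. Let $R=\sum_{l<\tau}|r_{i(l)}(X_l)|$. Since $\mathbb P(\tau>l)=(1+\varepsilon)^{-l-1}$, (11) and Lemma 4 give
$$\int_F\mathbb E_xR\,dm=\frac1\varepsilon\sum_i\int Y_i|r_i|\,dm\le\frac1\varepsilon\sum_is_i\|r_i\|_1=\frac1\varepsilon\sum_ie^{1-2^i}\|r_i\|_1 .$$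

**Step 4. The energy seen from $F$.** This is the bound linear in $m(F)$. By (11), the Markov property, Lemma 5(i) and the symmetry of $H_i^2$ and $Q$,
$$\int_F\mathbb E_x\sum_{l<\tau}H_{i(l)}(X_l,X_{l+1})^2\,dm=\frac1\varepsilon\sum_i\int Y_i(x)H_i(x,y)^2\,dQ\le\frac1\varepsilon\sum_i\int\Psi_i(x)H_i^2\,dQ=\frac1\varepsilon\sum_i\int\bar\Psi_iH_i^2\,dQ .$$
By Lemma 3 for each $i$, then Lemma 5(ii), the symmetry of $G^2$ and $Q$, and Lemma 5(iii),
$$\sum_i\int\bar\Psi_iH_i^2\,dQ\le8\int W\gamma\,dm+\sum_i16\,\varepsilon\theta_i^2(2+2^{i-2})\mu .$$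
By (10), $\int W\gamma\,dm=\int_FB_\varepsilon\gamma\,dm\le\Lambda\mu$. Since $\varepsilon\theta_i^2=\Lambda4^{-i}$ and $\sum_i4^{-i}(2+2^{i-2})=\frac83+\frac12$, the right side is at most $8\Lambda\mu+16\Lambda\mu(\frac83+\frac12)\le64\Lambda\mu$. Hence
$$\int_F\mathbb E_x\sum_{l<\tau}H_{i(l)}(X_l,X_{l+1})^2\,dm\le\frac{64\Lambda\mu}\varepsilon. \tag{12}$$

**Step 5. The martingale.** We turn (12) into a maximal bound. Since $\mathbb P(\tau>l)>0$ for all $l$, (12) shows that for a.e. $x\in F$ every $H_{i(l)}(X_l,X_{l+1})$ is $\mathbb P_x$-square integrable. The phase $i(l)$ is determined by $X_0,\dots,X_l$, so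
$$\mathbb E_x\big[H_{i(l)}(X_l,X_{l+1})\,\big|\,X_0,\dots,X_l\big]=-r_{i(l)}(X_l).$$
So for a.e. $x\in F$, $M$ is a square integrable martingale under $\mathbb P_x$, and the conditional variance of its increment is at most $\mathbb E_x[H_{i(l)}(X_l,X_{l+1})^2|X_0,\dots,X_l]$. Conditioning on the independent time $\tau$, we get $\int_F\mathbb E_xM_\tau^2\,dm\le64\Lambda\mu/\varepsilon$. The Kolmogorov–Doob inequality, applied conditionally on $\tau$, gives
$$\int_F\mathbb P_x\Big(\max_{l\le\tau}|M_l|>\frac K{4\sqrt\varepsilon}\Big)dm\le\frac{16\varepsilon}{K^2}\cdot\frac{64\Lambda\mu}\varepsilon=\frac{1024\Lambda}{K^2}\,\mu .$$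

**Step 6. Putting the pieces together.** If $\max_{l\le\tau}|A_l|>\frac K{\sqrt\varepsilon}$, then by Step 2 $\max_{l\le\tau}|M_l|+R>\frac K{2\sqrt\varepsilon}$, so one of the two exceeds $\frac K{4\sqrt\varepsilon}$. For $R$ use Markov's inequality and Step 3: $\int_F\mathbb P_x(R>\frac K{4\sqrt\varepsilon})\,dm\le\frac{4\sqrt\varepsilon}K\cdot\frac1\varepsilon\sum_ie^{1-2^i}\|r_i\|_1$. $\square$

## 9. Summing over scales: the quenched maximal inequality

We need one ergodic theorem for $P$ itself, to meet the hypothesis $B_\varepsilon\gamma\le\Lambda$. The textbook input is the Hopf–Dunford–Schwartz theorem: if an operator is a contraction of $L^1(m)$ and of $L^\infty(m)$, its Cesàro averages of any $w\in L^1(m)$ converge a.e.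

**Lemma 7.** For $0\le w\in L^1(m)$, $m$-a.e.: $\frac1n\sum_{l<n}P^lw\to\int w\,dm$ as $n\to\infty$, and $B_\varepsilon w\to\int w\,dm$ as $\varepsilon\downarrow0$.

*Proof.* $P$ is a positive contraction of $L^1(m)$ and of $L^\infty(m)$, so the Cesàro averages converge a.e. If $w\in L^2$, they converge in $L^2$ to the projection of $w$ on $\ker(I-P)$, which is $\int w\,dm$ by Section 3. By density they converge in $L^1$ to $\int w\,dm$ for $w\in L^1$, and this identifies the a.e. limit.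

Let $q=(1+\varepsilon)^{-1}$ and $\Sigma_n=\sum_{l<n}P^lw$. Summation by parts and $1-q=\varepsilon q$ give
$$B_\varepsilon w=\sum_{l\ge0}\varepsilon q^{l+1}(\Sigma_{l+1}-\Sigma_l)=\sum_{n\ge1}\varepsilon q^n(1-q)\Sigma_n=\sum_{n\ge1}\varepsilon^2nq^{n+1}\,\frac{\Sigma_n}n .$$
The weights $\varepsilon^2nq^{n+1}$ are nonnegative, sum to $\varepsilon^2q^2/(1-q)^2=1$, and each tends to $0$ as $\varepsilon\downarrow0$. So $B_\varepsilon w$ has the same limit as $\Sigma_n/n$. $\square$

**Proof of Theorem B.** If $\|G\|=0$, then $\mathbb P_x$-a.s. all $A_l(G)=0$ for a.e. $x$. Let $\|G\|>0$.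

**Step 1. Bad starting points at scale $4^k$.** We show that they have summable measure. Let $\varepsilon_k=4^{-k}$ for $k\ge0$, let $\tau_k$ be the corresponding geometric time, let $K>0$ and $\Lambda>\|G\|^2$, and put
$$F_k=\Big\{x:B_{\varepsilon_k}\gamma(x)\le\Lambda,\ \ \mathbb P_x\big(\max_{l\le\tau_k}|A_l(G)|>K2^k\big)>\frac{2048\Lambda}{K^2}\Big\}\in\Sigma .$$
If $m(F_k)>0$, Proposition 6 with $F=F_k$, $\varepsilon=\varepsilon_k$ gives
$$\frac{2048\Lambda}{K^2}m(F_k)\le\frac{1024\Lambda}{K^2}m(F_k)+b_k,\qquad b_k=\frac4K\,2^k\sum_{i\ge0}e^{1-2^i}\|r_{\sqrt\Lambda2^{k-i}}\|_1 .$$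
The linear term is absorbed, and in all cases $m(F_k)\le\frac{K^2}{1024\Lambda}b_k$. This is where linearity in $m(F)$ is used. Since $r_\theta$ depends only on $G$ and $\theta$, not on $F_k$, we may sum over $k$ with Lemma 2(ii), $\theta_*=\sqrt\Lambda$:
$$\sum_{k\ge0}b_k\le\frac4K\sum_ie^{1-2^i}\frac{2^i}{\sqrt\Lambda}\sum_k\sqrt\Lambda\,2^{k-i}\|r_{\sqrt\Lambda2^{k-i}}\|_1\le\frac{2\|G\|^2}{K\sqrt\Lambda}\sum_i2^ie^{1-2^i}<\infty .$$

**Step 2. Almost every $x$ along $\tau_k$.** By Borel–Cantelli, a.e. $x$ lies in only finitely many $F_k$. By Lemma 7, $B_{\varepsilon_k}\gamma\to\|G\|^2<\Lambda$ a.e. So for a.e. $x$, $\limsup_k\mathbb P_x(\max_{l\le\tau_k}|A_l|>K2^k)\le2048\Lambda/K^2$. Let $\Lambda\downarrow\|G\|^2$ along a sequence and take all rational $K$: for a.e. $x$ and all rational $K>0$ this limsup is at most $2048\|G\|^2/K^2$.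

**Step 3. From $\tau_k$ to deterministic times.** Let $4^k\le n<4^{k+1}$. Then $\mathbb P(\tau_k\ge n)=(1+4^{-k})^{-n}\ge e^{-4}$, and $\tau_k$ is independent of the chain, so
$$\mathbb P_x\big(\max_{l\le n}|A_l|>K\sqrt n\big)\le\mathbb P_x\big(\max_{l\le n}|A_l|>K2^k\big)\le e^4\,\mathbb P_x\big(\max_{l\le\tau_k}|A_l|>K2^k\big).$$
This proves the theorem for rational $K$. For general $K$ let rational $K'\uparrow K$. $\square$

## 10. The remainder vanishes, and the martingale remains

**Corollary 8.** If $G\in\mathcal G$, then for $m$-a.e. $x$, $\max_{l\le n}|A_l(G)|/\sqrt n\to0$ in $\mathbb P_x$-probability.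

*Proof.* Choose $v_j\in L^2(m)$ with $\|G-\nabla v_j\|\to0$. Then
$$A_l(G)=v_j(X_l)-v_j(X_0)+A_l(G-\nabla v_j).$$
By Section 2, $v_j(X_n)/\sqrt n\to0$ $\mathbb P_m$-a.s. Since
$$\frac{\max_{l\le n}|v_j(X_l)|}{\sqrt n}\le\frac{\max_{l\le L}|v_j(X_l)|}{\sqrt n}+\sup_{l>L}\frac{|v_j(X_l)|}{\sqrt l},$$
we get, for a.e. $x$, $\max_{l\le n}|v_j(X_l)|/\sqrt n\to0$ $\mathbb P_x$-a.s. By Theorem B, for a.e. $x$ and all $K>0$ and $j$,
$$\limsup_n\mathbb P_x\big(\max_{l\le n}|A_l(G)|>2K\sqrt n\big)\le\frac{C\|G-\nabla v_j\|^2}{K^2}.$$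
Let $j\to\infty$. $\square$

**Proof of Theorems C and A.** Let $f=\sqrt A\,g$, $g\perp1$, with $G_f$ from (6), and let $G\in L^2_a(Q)$. By (5), $G=G_1+G_2$ with $G_1\in\mathcal G$, $\delta G_2=0$.

**Step 1. Martingale plus negligible remainder.** Put $D_{l+1}=f(X_l)+G_f(X_l,X_{l+1})+G_2(X_l,X_{l+1})$. Then
$$\sum_{l<n}\big[f(X_l)+G(X_l,X_{l+1})\big]=\sum_{l=1}^nD_l+A_n(G_1-G_f). \tag{13}$$
Since $\int\mathbb E_xD_l^2\,dm<\infty$, for a.e. $x$ all $D_l$ are $\mathbb P_x$-square integrable. By (6), $\mathbb E_x[D_{l+1}|X_0,\dots,X_l]=f(X_l)-\delta G_f(X_l)-\delta G_2(X_l)=0$. As $G_1-G_f\in\mathcal G$, Corollary 8 shows that for a.e. $x$ the last term of (13), maximized over indices up to $n$ and divided by $\sqrt n$, tends to $0$ in $\mathbb P_x$-probability. So it does not affect weak limits in $D[0,1]$.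

**Step 2. The martingale under $\mathbb P_x$.** We use the standard martingale functional CLT in this form (e.g. Helland, Scand. J. Statist. 9 (1982), 79–94). Let $(\xi_{n,l})_{1\le l\le n}$ be square integrable martingale differences for a filtration $(\mathcal F_l)$ such that, in probability,
$$\sum_{l\le\lfloor nt\rfloor}\mathbb E[\xi_{n,l}^2|\mathcal F_{l-1}]\to\sigma^2t\ \ (t\in[0,1]),\qquad\sum_{l\le n}\mathbb E[\xi_{n,l}^21_{\{|\xi_{n,l}|>\eta\}}|\mathcal F_{l-1}]\to0\ \ (\eta>0).$$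
Then $\sum_{l\le\lfloor nt\rfloor}\xi_{n,l}\Rightarrow\sigma B_t$ in $D[0,1]$.

Let $\xi_{n,l}=D_l/\sqrt n$, $d(x)=\mathbb E_xD_1^2$, $d_c(x)=\mathbb E_x[D_1^2;|D_1|>c]$, all in $L^1(m)$, and $\sigma^2:=\int d\,dm$. If $\sigma=0$, then for a.e. $x$ all $D_l=0$ $\mathbb P_x$-a.s. and the claim is trivial. In general, by Birkhoff's theorem, $\frac1n\sum_{l<n}d(X_l)\to\sigma^2$ and $\frac1n\sum_{l<n}d_c(X_l)\to\int d_c\,dm$ for each $c\in\mathbb N$, $\mathbb P_m$-a.s., hence $\mathbb P_x$-a.s. for a.e. $x$. Here, in contrast to Section 5, the functions are fixed, so the ergodic theorem is all we need. The first limit gives the first condition. The second sum is at most $\frac1n\sum_{l<n}d_c(X_l)$ as soon as $\eta\sqrt n\ge c$, and $\int d_c\,dm\to0$ as $c\to\infty$. So for a.e. $x$, $n^{-1/2}\sum_{l\le\lfloor nt\rfloor}D_l\Rightarrow\sigma B_t$ under $\mathbb P_x$.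

**Step 3. The variance.** We compute $\sigma^2=\mathbb E_mD_1^2$. Since $G_f\perp G_2$ and $\mathbb E_m[f(X_0)(G_f+G_2)(X_0,X_1)]=-\langle f,\delta G_f\rangle=-\|f\|^2$, (6) gives
$$\sigma^2=\|f\|^2-2\|f\|^2+\|G_f\|^2+\|G_2\|^2=2\|g\|^2-\langle(I-P)g,g\rangle+\|G_2\|^2=\langle(I+P)g,g\rangle+\|G_2\|^2 .$$
This proves Theorem C.

**Step 4. Theorem A.** Take $G=0$. Then $S_n(f)=\sum_{l<n}f(X_l)+f(X_n)-f(X_0)$, and $\max_{l\le n}|f(X_l)|/\sqrt n\to0$ $\mathbb P_x$-a.s. for a.e. $x$, as for $v_j$ in Corollary 8. So for a.e. $x$, under $\mathbb P_x$, $S_{\lfloor nt\rfloor}(f)/\sqrt n\Rightarrow\sigma B_t$ with $\sigma^2=\langle(I+P)g,g\rangle$; $t=1$ is the quenched CLT. $\square$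

**Example 2, concluded.** By Section 3, for $f=\delta G_f$ we have $f(x)=\frac12(b(x-\alpha)-b(x))$ with $\int b\,dm=0$. On the edges $(x,x\pm\alpha)$, $D=f+G_f$ equals $\pm\frac12(b(x)+b(x-\alpha))$, so $\sigma^2=\int\frac14(b(x)+b(x-\alpha))^2\,dm$.

## 11. Linear variance growth

**Proof of Corollary D.** Let $\mu_f$ be the spectral measure of $f$ for $P$. Then
$$\mathbb E_mS_n(f)^2=\sum_{i,j=1}^n\langle P^{|i-j|}f,f\rangle=\int k_n\,d\mu_f,\qquad k_n(\lambda)=\sum_{i,j=1}^n\lambda^{|i-j|}.$$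
We need three facts about $k_n$ on $[-1,1]$. First, $k_n\ge0$: for $\lambda=1-2p$, $k_n(\lambda)$ is the second moment of $S_n$ in Example 1 (with $p\in[0,1]$). Second, $k_n(1)=n^2$. Third,
$$\frac{k_n(\lambda)}n=1+2\sum_{j=1}^{n-1}\Big(1-\frac jn\Big)\lambda^j\to\frac{1+\lambda}{1-\lambda},\qquad\lambda\in[-1,1).$$
For $|\lambda|<1$ the convergence is dominated; for $\lambda=-1$, $k_n(-1)=\big(\sum_{i\le n}(-1)^i\big)^2\in\{0,1\}$ and the limit is $0$.

**Step 1. Linear growth implies $f\in\sqrt{I-P}\,L^2(m)$.** Suppose $\sup_n\mathbb E_mS_n^2/n<\infty$. As $\mathbb E_mS_n^2\ge n^2\mu_f(\{1\})$, we have $\mu_f(\{1\})=0$. By Fatou, $\int\frac{1+\lambda}{1-\lambda}\,d\mu_f<\infty$. Since $\frac1{1-\lambda}=\frac12\big(1+\frac{1+\lambda}{1-\lambda}\big)$, also $\int\frac{d\mu_f}{1-\lambda}<\infty$, that is, $f\in\sqrt{I-P}\,L^2(m)$.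

**Step 2. The converse and the limit.** Let $f=\sqrt{I-P}\,g$, $g\perp1$. Then $\mu_f(d\lambda)=(1-\lambda)\mu_g(d\lambda)$ and $\mu_f(\{1\})=0$. For $0\le\lambda<1$, $k_n(\lambda)/n\le1+2\sum_{j\ge1}\lambda^j=\frac{1+\lambda}{1-\lambda}$. For $-1\le\lambda<0$ the sum over $j$ is alternating with terms decreasing in absolute value and a negative first term, so $k_n(\lambda)/n\le1$. In both cases $k_n(\lambda)/n\le\frac2{1-\lambda}$, which is $\mu_f$-integrable. By dominated convergence,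
$$\frac{\mathbb E_mS_n(f)^2}n\to\int\frac{1+\lambda}{1-\lambda}\,\mu_f(d\lambda)=\int(1+\lambda)\,\mu_g(d\lambda)=\langle(I+P)g,g\rangle=\sigma^2 .$$
In particular the supremum is finite, and Theorem A gives the quenched functional CLT with this $\sigma^2$. $\square$
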